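\title{Trivial rank-one convex hulls for the planar Euler--Lagrange systems of $\frac12|F|^2+h(\det F)$}

\begin{abstract}
The Euler--Lagrange system $\operatorname{div}D\phi(\nabla u)=0$ for a map $u$ from a planar domain to the plane is equivalent to a first-order relation $\nabla w\in K_\phi$, where $K_\phi$ is a four-dimensional graph in $\mathbb{R}^{4\times2}$. We prove that $K_\phi$ has trivial rank-one convex hull for $\phi(F)=\varepsilon|F|^2+(\det F)^2$ and every $\varepsilon>0$, and more generally for $\phi(F)=\frac12|F|^2+h(\det F)$ with $h$ convex and of class $C^2$. For such $h$, every compactly supported probability measure on $K_\phi$ that satisfies Jensen's inequality for all rank-one convex functions is a Dirac mass. If $h$ is not convex and $h''$ is not constant, the hull is nontrivial. The proof attaches to each matrix a family of symmetric $2\times2$ matrices $B_c$, indexed by a level $c$ of the determinant, controls $\det B_c$ on the hull by an explicit locally rank-one convex function, and removes the generating set slice by slice.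
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^2$ be a simply connected domain and let $\phi:\mathbb{R}^{2\times2}\to\mathbb{R}$ be of class $C^1$. We consider Lipschitz maps $u:\Omega\to\mathbb{R}^2$ that solve the Euler--Lagrange system
\[
\operatorname{div}D\phi(\nabla u)=0\quad\text{in }\Omega,
\]
with the divergence taken row by row and in the sense of distributions. Put
\[
J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.
\]
A row field $r=(r_1,r_2)$ is divergence free exactly when $rJ=(r_2,-r_1)$ is curl free. Since $\Omega$ is simply connected, $u$ is a solution if and only if there is a potential $v:\Omega\to\mathbb{R}^2$, with bounded gradient, such that $\nabla v=D\phi(\nabla u)J$ almost everywhere. For $w=(u,v):\Omega\to\mathbb{R}^4$ the system thus becomes the first-order relation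
\[
\nabla w\in K_\phi\ \text{ a.e. in }\Omega,\qquad
K_\phi=\left\{\begin{pmatrix}F\\ D\phi(F)J\end{pmatrix}:F\in\mathbb{R}^{2\times2}\right\}\subset\mathbb{R}^{4\times2}.
\]

Matrices of rank one govern how solutions of such a relation can oscillate. Write $a\otimes b=ab^T$. Suppose that $X,Y\in K_\phi$ and $X-Y=\xi\otimes b\neq0$. Let $\lambda\in(0,1)$ and let $\chi$ be the $1$-periodic function equal to $1$ on $[0,\lambda)$ and to $0$ on $[\lambda,1)$. The maps $w_j(x)=Yx+\xi\,j^{-1}\int_0^{j\,b\cdot x}\chi$ have gradients in $\{X,Y\}$, and they converge uniformly to the linear map with gradient $\lambda X+(1-\lambda)Y$, because $|\int_0^s\chi-\lambda s|\le1$. If this matrix is not in $K_\phi$, a uniform limit of solutions with bounded gradients fails to be a solution. The rank-one convex hull is a notion of closure that takes this operation into account. A function $f:\mathbb{R}^{m\times n}\to\mathbb{R}$ is \emph{rank-one convex} if it is convex along every line $t\mapsto A+t\,a\otimes b$. For a compact set $S$ and for an arbitrary set $E$ one defines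
\[
S^{rc}=\{A:\ f(A)\le\textstyle\sup_Sf\ \text{ for all rank-one convex }f\},\qquad
E^{rc}=\bigcup_{S\subset E\ \text{compact}}S^{rc},
\]
with $\emptyset^{rc}=\emptyset$, and the hull of $E$ is called \emph{trivial} if $E^{rc}=E$. If $X\in S_1^{rc}$, $Y\in S_2^{rc}$ and $X-Y$ has rank one, then on the segment $[X,Y]$ every rank-one convex $f$ is at most $\max(f(X),f(Y))\le\sup_{S_1\cup S_2}f$; so $E^{rc}$ contains every rank-one segment with endpoints in $E^{rc}$. The hull can nevertheless be nontrivial when there is no such segment to start from.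

\begin{example}\label{ex:four}
Identify $\operatorname{diag}(x,y)\in\mathbb{R}^{2\times2}$ with $(x,y)$, so that horizontal and vertical segments are rank-one segments. Let $S=\{(3,1),(-1,3),(-3,-1),(1,-3)\}$. No two points of $S$ share a coordinate, so their differences are invertible. Each of the points $(1,1)$, $(-1,1)$, $(-1,-1)$, $(1,-1)$ is the midpoint of a horizontal or vertical segment joining the next point of this cyclic list to a point of $S$. If $f$ is rank-one convex and $m$ is its maximum over these four points, then $m\le\frac12(m+\max_Sf)$, that is, $m\le\max_Sf$. Hence $(\pm1,\pm1)\in S^{rc}$.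
\end{example}

An integrand on $\mathbb{R}^{2\times2}$ is polyconvex if it is a convex function of $F$ and $\det F$. For the simplest polyconvex integrand $\phi(F)=(\det F)^2$ it is known that $K_\phi$ has trivial rank-one convex hull. The question, posed in \cite{MPI}, is whether the same holds for
\[
\phi_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2
\]
when $\varepsilon>0$ is small; here $|F|$ is the Euclidean norm associated with $\langle A,B\rangle=\operatorname{tr}(AB^T)$. The answer is yes.

\begin{theorem}\label{thm:eps}
For every $\varepsilon>0$ one has $K_{\phi_\varepsilon}^{rc}=K_{\phi_\varepsilon}$.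
\end{theorem}

The special form of $(\det F)^2$ plays no role; what matters is convexity in the determinant.

\begin{theorem}\label{thm:main}
Let $I\subset\mathbb{R}$ be an open interval, $h\in C^2(I)$, $\phi(F)=\frac12|F|^2+h(\det F)$ for $\det F\in I$, and
\[
K_h=\left\{\begin{pmatrix}F\\ D\phi(F)J\end{pmatrix}:\det F\in I\right\}.
\]
\begin{itemize}
\item[(a)] If $h$ is convex, then $K_h^{rc}=K_h$.
\item[(b)] If $h$ is convex, then every probability measure $\nu$ with compact support in $K_h$ and barycenter $\bar\nu$ that satisfies $f(\bar\nu)\le\int f\,d\nu$ for all rank-one convex $f:\mathbb{R}^{4\times2}\to\mathbb{R}$ is a Dirac mass.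
\item[(c)] If $h$ is not convex and $h''$ is not constant, then $K_h^{rc}\ne K_h$.
\end{itemize}
\end{theorem}

The case of a negative constant $h''$ is not part of statement (c); see Remark~\ref{rem:constant}. Part (b) says more than the triviality of the hull: a rank-one line $E$ satisfies $E^{rc}=E$, yet it carries the measures $\lambda\delta_X+(1-\lambda)\delta_Y$, which satisfy the inequality in (b).

Multiplication from the left by an invertible matrix $T\in\mathbb{R}^{4\times4}$ permutes the rank-one lines of $\mathbb{R}^{4\times2}$. Hence $f$ is rank-one convex if and only if $X\mapsto f(TX)$ is, and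
\begin{equation}\label{eq:invariance}
(TE)^{rc}=T\,E^{rc}\qquad\text{for all }E\subset\mathbb{R}^{4\times2}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:eps} from Theorem~\ref{thm:main}(a)]
Take $I=\mathbb{R}$ and $h(s)=s^2/(2\varepsilon)$. Then $\phi_\varepsilon=2\varepsilon\phi$, so $K_{\phi_\varepsilon}=TK_h$ with $T=\operatorname{diag}(1,1,2\varepsilon,2\varepsilon)$, and \eqref{eq:invariance} applies.
\end{proof}

Some simple cases suggest the answer and show why it is not immediate. If $h$ is affine, then $D\phi$ is linear, $K_h$ is an open piece of a linear subspace, and for $I=\mathbb{R}$ the hull is trivial because it lies in the convex hull. If $\phi$ is strictly convex, the monotonicity of $D\phi$ gives triviality in three lines (Section~\ref{sec:small}). But $\phi_\varepsilon$ is not convex: on the line $r\,\mathrm{Id}+t\operatorname{diag}(1,-1)$ it equals $2\varepsilon(r^2+t^2)+(r^2-t^2)^2$, whose second derivative at $t=0$ is $4\varepsilon-4r^2$. Nor does the smallness of $\varepsilon$ help. From $\phi_\varepsilon(\sqrt\varepsilon F)=\varepsilon^2\phi_1(F)$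 we get $K_{\phi_\varepsilon}=\operatorname{diag}(\varepsilon^{1/2},\varepsilon^{1/2},\varepsilon^{3/2},\varepsilon^{3/2})K_{\phi_1}$, so by \eqref{eq:invariance} the question has the same answer for all $\varepsilon>0$, and the case $\varepsilon>0$ is not a perturbation of the case $\varepsilon=0$. Finally, for convex $h$ no two points of $K_h$ differ by a matrix of rank one (Section~\ref{sec:prelim}). This makes a positive answer plausible, and Example~\ref{ex:four} shows that it proves nothing yet.

To prove (a) we have to separate each point outside $K_h$ from each compact $S\subset K_h$. We do not produce a single separating function. Instead we show that a point of $S^{rc}\setminus K_h$ with $\det F>0$ stays in the hull when a thin slice $\{c_1\le\det F<c_1+\tau/2\}$ is removed from the bottom of $S$, with $\tau$ independent of $c_1$; after finitely many steps nothing is left of $S$. Section~\ref{sec:model} explains the mechanism for diagonal matrices. The tool that removes a slice is Lemma~\ref{lem:trim}, the iteration is started in Section~\ref{sec:small},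 and the inductive step occupies Sections~\ref{sec:Bc} and~\ref{sec:step}. Part (c) is proved in Section~\ref{sec:nonconvex}.

\section{Coordinates, minors and localization}\label{sec:prelim}

\subsection*{Algebra of $2\times2$ matrices}
The cofactor matrix is $\operatorname{cof}A=JAJ^T$. The map $\operatorname{cof}$ is linear, isometric and multiplicative, it commutes with transposition, it preserves singular values, and $\operatorname{cof}(a\otimes b)=Ja\otimes Jb$. Moreover
\begin{equation}\label{eq:cof}
\begin{gathered}
A\operatorname{cof}A^T=A^T\operatorname{cof}A=(\operatorname{cof}A)A^T=(\det A)\,\mathrm{Id},\qquad A^TJA=(\det A)J,\\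
\det(A+B)=\det A+\langle A,\operatorname{cof}B\rangle+\det B ,
\end{gathered}
\end{equation}
and in particular $D\det(A)=\operatorname{cof}A$. The singular values satisfy $\sigma_{\max}\sigma_{\min}=|\det A|$ and $\sigma_{\max}\le|A|\le\sqrt2\,\sigma_{\max}$, so that
\begin{equation}\label{eq:sing}
\sigma_{\min}(A)\,|A|\ge|\det A|,\qquad \sigma_{\min}(A)\,|A|\le\sqrt2\,|\det A| .
\end{equation}
For symmetric matrices, $B\ge0$ means positive semidefinite.

\subsection*{Coordinates}
For $X\in\mathbb{R}^{4\times2}$ with upper block $F$ and lower block $G$ we put $P=GJ^T$ and write $X=(F,P)$. This change of coordinates is linear and isometric. We abbreviate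
\[
d=\det F,\qquad C=FF^T .
\]
Since $(g\otimes b)J^T=g\otimes Jb$, the rank-one matrices are the nonzero pairs $(a\otimes b,\,g\otimes Jb)$, and we may normalize $|b|=1$. Since $D\phi(F)=F+h'(d)\operatorname{cof}F$,
\[
K:=K_h=\{(F,P):\ d\in I,\ P=F+h'(d)\operatorname{cof}F\}.
\]
Differentiating once more gives $D^2\phi(F)[Z,Z]=|Z|^2+h''(d)\langle\operatorname{cof}F,Z\rangle^2+2h'(d)\det Z$. The last term has no sign, but it vanishes for $Z=a\otimes b$, so for convex $h$
\begin{equation}\label{eq:LH}
D^2\phi(F)[a\otimes b,a\otimes b]=|a|^2|b|^2+h''(d)\langle\operatorname{cof}F,a\otimes b\rangle^2\ge|a|^2|b|^2 .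
\end{equation}
On the other hand $b\cdot Jb=0$ gives $\langle a\otimes b,g\otimes Jb\rangle=0$. Together these facts exclude rank-one connections in $K$: if two points of $K$ differ by $(a\otimes b,g\otimes Jb)$, then $t\mapsto\phi(F+t\,a\otimes b)$ has the same derivative at $t=0$ and $t=1$, so $a\otimes b=0$ by \eqref{eq:LH}, and the points coincide because $K$ is a graph over $F$.

\subsection*{Minors}
The entries of $F$, $P$, $FP^T$ and the functions $\det F$, $\det P$ are affine along every rank-one line. For the determinants this follows from \eqref{eq:cof} and $\det(a\otimes b)=0$; for $FP^T$ the coefficient of $t^2$ is $a\,(b\cdot Jb)\,g^T=0$. If $f$ is affine along rank-one lines, then $f$ and $-f$ are rank-one convex, so $\min_Sf\le f\le\max_Sf$ on $S^{rc}$. On $K$ the matrix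
\begin{equation}\label{eq:FPonK}
FP^T=C+d\,h'(d)\,\mathrm{Id}
\end{equation}
is symmetric. For a nonempty compact $S\subset K$ we write $d_-=\min_Sd$ and $d_+=\max_Sd$, and conclude:
\begin{equation}\label{eq:basic}
\text{on }S^{rc}\text{ the matrix }FP^T\text{ is symmetric and }d_-\le d\le d_+;\ \text{in particular }d\in I.
\end{equation}

\begin{lemma}[averages of minors]\label{lem:measure}
Let $S\subset\mathbb{R}^{4\times2}$ be nonempty and compact, and let $X_0=(F_0,P_0)\in S^{rc}$. There is a finitely supported probability measure on $S$, with expectation $\mathbb{E}$, such that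
\[
\mathbb{E}[F]=F_0,\qquad\mathbb{E}[P]=P_0,\qquad\mathbb{E}[d]=\det F_0,\qquad\mathbb{E}[FP^T]=F_0P_0^T.
\]
\end{lemma}

\begin{proof}
Let $\mathbf{m}(X)=(F,P,\det F,FP^T)$. The convex hull of the compact set $\mathbf{m}(S)$ is compact and consists of finite convex combinations. If it did not contain $\mathbf{m}(X_0)$, strict separation would give a linear functional $\lambda$ with $\lambda(\mathbf{m}(X_0))>\max_S\lambda\circ\mathbf{m}$. As $\lambda\circ\mathbf{m}$ is affine along rank-one lines, this contradicts $X_0\in S^{rc}$.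
\end{proof}

\subsection*{Continuity and compactness}
Every rank-one convex $f:\mathbb{R}^{4\times2}\to\mathbb{R}$ is locally Lipschitz. Indeed, a matrix with one nonzero entry has rank one, so $f$ is convex in each of the $N=8$ entries separately. On a closed cube with center $x_0$, convexity in one variable at a time bounds $f$ by its maximum $M_0$ over the vertices. If $x_0+y$ is in the cube, midpoint convexity in each variable gives $f(x_0)\le2^{-N}\sum_{\sigma\in\{\pm1\}^N}f(x_0+(\sigma_1y_1,\dots,\sigma_Ny_N))$, whence $f(x_0+y)\ge2^Nf(x_0)-(2^N-1)M_0$. So $f$ is bounded on cubes. A convex function on $[-2r,2r]$ bounded by $M_1$ in absolute value has slopes at most $2M_1/r$ on $[-r,r]$; changing one entry at a time, we see that $f$ is Lipschitz on the cube of half the size. Consequently $S^{rc}$ is closed for compact $S$. It lies in $\operatorname{conv}S$, because convex functions are rank-one convex, so it is compact. Directly from the definition, $S\subset S^{rc}$ and hulls are monotone in the set.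

\subsection*{Localization}
The hull is defined by functions on the whole space, whereas the functions that we can write down contain $1/d$ and are convex along rank-one lines only in part of the space. For an open set $O$ we say that $f$ is \emph{rank-one convex on $O$} if $f:O\to\mathbb{R}$ is continuous and convex on every rank-one segment contained in $O$. Such an $f$ may be used as soon as $O$ is known to contain the hull.

\begin{lemma}[localization]\label{lem:local}
Let $S\subset\mathbb{R}^{4\times2}$ be nonempty and compact, let $O\supset S^{rc}$ be open, and let $f$ be rank-one convex on $O$. Then there is a rank-one convex $\hat f:\mathbb{R}^{4\times2}\to\mathbb{R}$ with $\hat f=f$ on $S^{rc}$. In particular $f\le\max_Sf$ on $S^{rc}$.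
\end{lemma}

\begin{proof}
Choose a bounded open $O'$ with $S^{rc}\subset O'\subset\overline{O'}\subset O$. A point $Y\in\partial O'$ is not in $S^{rc}$, so some rank-one convex function exceeds at $Y$ its maximum over $S$. Subtracting this maximum and multiplying by a large constant, we obtain a rank-one convex $f_Y$ with $f_Y\le0$ on $S$ and $f_Y>1$ at $Y$, hence near $Y$. By compactness of $\partial O'$, a maximum $H$ of finitely many $f_Y$ has the property that the open set $U=\{H>1\}$ contains $\partial O'$. The function $H$ is rank-one convex and $H\le0$ on $S$, hence on $S^{rc}$. Let $m=\min_{\overline{O'}}f$, fix $\lambda>\max_{\overline{O'}}f-m$, and put $\hat f=\max(f,\lambda H+m)$ in $O'$ and $\hat f=\lambda H+m$ elsewhere. On $U\cap O'$ we have $\lambda H+m>\lambda+m>f$, so $\hat f=\lambda H+m$ on $U$. Every point has a ball around it that lies in $O'$, in $U$ or outside $\overline{O'}$, and in this ball $\hat f$ is convex along rank-one segments. A function on a line that is convex near each point is convex, so $\hat f$ is rank-one convex.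 On $S^{rc}$ we have $\lambda H+m\le m\le f$, so $\hat f=f$ there. The last claim follows from $\hat f\le\max_S\hat f$ on $S^{rc}$.
\end{proof}

The local functions that we use are convex for one elementary reason: if $u$ and $v>0$ are affine on an interval, then
\begin{equation}\label{eq:quot}
\frac{u^2}{v}=\sup_{s\in\mathbb{R}}\,(2su-s^2v)\quad\text{is convex.}
\end{equation}

From here to the end of Section~\ref{sec:step}, $h\in C^2(I)$ is convex.

\section{The idea, for diagonal matrices}\label{sec:model}

This section is not used in the proofs. It shows where the objects of Section~\ref{sec:Bc} come from. Let $F=\operatorname{diag}(x,y)$ and $P=\operatorname{diag}(p,q)$. A rank-one direction $(a\otimes b,g\otimes Jb)$ with both blocks diagonal has $b\parallel e_1$ or $b\parallel e_2$. In the first case only $(x,q)$ moves, in the second only $(y,p)$. The set $K$ is given by $p=x+h'(d)y$ and $q=y+h'(d)x$ with $d=xy$. In the region $d>0$ we divide by $y$ and by $x$: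
\[
\frac py=\frac d{y^2}+h'(d),\qquad\frac qx=\frac d{x^2}+h'(d).
\]
Now replace $d$ by a free parameter $c\in I$, $c>0$, which we call the level, and put
\[
\beta_1(c)=\frac py-\frac c{y^2}-h'(c),\qquad\beta_2(c)=\frac qx-\frac c{x^2}-h'(c).
\]
The function $\beta_1$ depends only on $(y,p)$ and $\beta_2$ only on $(x,q)$, so along every diagonal rank-one line one of them is frozen. Both are strictly decreasing in $c$, because $h'$ is nondecreasing. A point lies in $K$ exactly when $\beta_1(d)=\beta_2(d)=0$. Thus each point carries three levels, namely $d$ and the zeros of $\beta_1$ and $\beta_2$, and we must show that on the hull they coincide.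

Suppose that $d\ge c_1>0$ on the compact set $S\subset K$. Then $\beta_1(c_1)\ge0$ on $S$, and this passes to the hull: the function $-d\,\beta_1(c_1)=c_1x^2/d+h'(c_1)\,xy-xp$ is affine in $x$ for fixed $(y,p)$, where $x^2/d=x/y$, and convex in $(y,p)$ for fixed $x$ by \eqref{eq:quot}. The same holds for $\beta_2$. To prevent one of $\beta_1,\beta_2$ from changing sign before the other as $c$ increases, we want $\beta_1(c)\beta_2(c)\ge0$ on the hull, and the first candidate for a test function is
\[
-d\,\beta_1\beta_2=-\Big(p_c-\frac cy\Big)\Big(q_c-\frac cx\Big),\qquad p_c=p-h'(c)y,\quad q_c=q-h'(c)x .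
\]
For fixed $(y,p)$ it equals an affine function of $(x,q)$ plus $c\,y^2\beta_1(c)/d$. This is convex only where $\beta_1(c)\ge0$, which fails at the points of $S$ with $d<c$. There is, however, room to spare. On $K$, with $\eta=h'(d)-h'(c)$,
\[
d\,\beta_1\beta_2=\Big(\frac{d-c}y+\eta y\Big)\Big(\frac{d-c}x+\eta x\Big)=\frac{(d-c)^2}d+\eta(d-c)\frac{x^2+y^2}d+\eta^2d\ \ge\ \frac{(d-c)^2}d ,
\]
since $\eta(d-c)\ge0$. So we may add $(d-c)^2/d=d-2c+c^2/d$ and still have a function that is nonpositive on $K$:
\[
f_c=\frac{(d-c)^2}d-d\,\beta_1\beta_2=xy-2c+\frac{c\,p_c}x+\frac{c\,q_c}y-p_cq_c .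
\]
For fixed $(y,p)$ the only term that is not affine is $c\,p_c/x=c\,yp_c/d$, and it is convex as soon as $p/y>h'(c)$. This is much weaker than $\beta_1(c)\ge0$: from $\beta_1(c_1)\ge0$ we know that $p/y\ge c_1/y^2+h'(c_1)$, so the condition holds for $c\in[c_1,c_1+\tau]$, where $\tau$ depends only on a lower bound for $c_1$, a bound for $S$ and the modulus of continuity of $h'$. For these $c$ we obtain $\beta_1\beta_2\ge(d-c)^2/d^2$ on the hull. Consider a hull point at which $\beta_1$ or $\beta_2$ is negative at $c_2=c_1+\tau$. The product is nonnegative on $[c_1,c_2]$, so the two decreasing functions vanish at the same level $c$, and there the inequality forces $d=c$. Such a point is in $K$.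

We have found an open set $W$, where $\min(\beta_1(c_2),\beta_2(c_2))<0$, in which the hull adds nothing to $K$, and $W$ contains the points of $S$ with $d<c_2$. Three things remain: to show that a part of $S$ near which the hull lies in $K$ can be discarded; to reach a first positive level, since everything above degenerates at $d=0$; and to find the substitutes for $\beta_1,\beta_2,f_c$ when the matrices are not diagonal.

\section{Trimming}\label{sec:trim}

The set $K$ is the zero set of $e(X)=P-F-h'(d)\operatorname{cof}F$, and we shall see that no rank-one direction is tangent to it. Hence $|e|^2$ is uniformly convex in rank-one directions at points of $K$. Where the hull is already known to lie in $K$, any $C^2$ function $\psi$ becomes rank-one convex after adding a large multiple of $|e|^2$, and this does not change its values on the hull. In such a region test functions are therefore unconstrained, and we can make them very negative on $S$. One technical point arises: for $h\in C^2$ the function $|e|^2$ need not be $C^2$, and we mollify $h$. A reader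 interested only in Theorem~\ref{thm:eps}, or in $h\in C^3$, may put $h_\rho=h$ below; then $q_\rho$ and $Dq_\rho$ vanish on $K$.

\begin{lemma}[trimming]\label{lem:trim}
Let $S\subset K$ be nonempty and compact, and let $L=S^{rc}$. Let $W$ be open with $L\cap W\subset K$, and let $\psi\in C^2(\mathbb{R}^{4\times2})$ satisfy $L\cap\operatorname{supp}D\psi\subset W$. Then for every rank-one convex $g:\mathbb{R}^{4\times2}\to\mathbb{R}$ and every $\delta>0$ there is a rank-one convex $\hat f:\mathbb{R}^{4\times2}\to\mathbb{R}$ with $|\hat f-(g+\psi)|\le\delta$ on $L$. Consequently: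
\begin{itemize}
\item[(i)] $g+\psi\le\max_S(g+\psi)$ on $L$;
\item[(ii)] if $\psi\le0$, $X\in L$ and $\psi(X)=0$, then $S\cap\{\psi=0\}\ne\emptyset$ and $X\in(S\cap\{\psi=0\})^{rc}$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:basic} we may replace $W$ by $W\cap\{d\in I\}$. The symbols $O$ and $o(1)$ refer to $\rho\to0$ and are uniform in $X\in L$ and in rank-one $Y$ with $|Y|=1$.

\emph{Transversality.} For $Y=(a\otimes b,g_0\otimes Jb)$ and $d\in I$ we have $De(X)[Y]=g_0\otimes Jb-D^2\phi(F)[a\otimes b]$. If this vanishes, the inner product with $a\otimes b$ gives $D^2\phi(F)[a\otimes b,a\otimes b]=0$, so $a\otimes b=0$ by \eqref{eq:LH}, and then $g_0\otimes Jb=0$. Thus $De(X)[Y]\neq0$ for rank-one $Y$. The map $De$ is continuous on $\{d\in I\}$, and $L$ and the set of rank-one matrices of norm $1$ are compact. So there is $\theta_0>0$ with $|De(X)[Y]|^2\ge\theta_0$ for $X\in L$ and rank-one $Y$, $|Y|=1$.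

\emph{Mollification.} Let $\eta\in C_c^\infty(-1,1)$ be even and nonnegative with integral $1$, let $\eta_\rho(t)=\rho^{-1}\eta(t/\rho)$ and $h_\rho=h*\eta_\rho$, which is smooth on $\{s\in I:\operatorname{dist}(s,\partial I)>\rho\}$. Let $\omega$ be the modulus of continuity of $h''$ on an interval $[d_--\rho_0,d_++\rho_0]\subset I$. For $s\in[d_-,d_+]$ and $|t|\le\rho\le\rho_0$ we have $|h'(s-t)-h'(s)+th''(s)|\le|t|\,\omega(|t|)$, and the term $th''(s)$ integrates to $0$ against the even kernel. Also $h_\rho'''(s)=\int\eta_\rho'(t)\,[h''(s-t)-h''(s)]\,dt$, because $\int\eta_\rho'=0$, and $\int|\eta_\rho'|=\rho^{-1}\int|\eta'|$. Hence on $[d_-,d_+]$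
\[
|h_\rho'-h'|\le\rho\,\omega(\rho),\qquad|h_\rho''-h''|\le\omega(\rho),\qquad|h_\rho'''|=O(\omega(\rho)/\rho).
\]
Put $e_\rho=P-F-h_\rho'(d)\operatorname{cof}F$ and $q_\rho=|e_\rho|^2$. For rank-one $Y=(Y_1,Y_2)$, along which $d$ is affine with slope $d'=\langle\operatorname{cof}F,Y_1\rangle$,
\begin{gather*}
De_\rho[Y]=Y_2-Y_1-h_\rho''(d)\,d'\operatorname{cof}F-h_\rho'(d)\operatorname{cof}Y_1,\\
D^2e_\rho[Y,Y]=-h_\rho'''(d)\,d'^{\,2}\operatorname{cof}F-2h_\rho''(d)\,d'\operatorname{cof}Y_1 .
\end{gather*}
So $De_\rho[Y]=De[Y]+o(1)$ and $D^2e_\rho[Y,Y]=O(1+\omega(\rho)/\rho)$ on $L$. On $L\cap W\subset K$ we have $e=0$, hence $e_\rho=(h'-h_\rho')(d)\operatorname{cof}F=O(\rho\,\omega(\rho))$. The smallness of $e_\rho$ compensates the growth of $D^2e_\rho$: their product is $O(\rho\,\omega(\rho)+\omega(\rho)^2)$. Therefore, on $L\cap W$,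
\begin{equation}\label{eq:q}
\begin{gathered}
q_\rho=o(1),\qquad Dq_\rho[Y]=2\langle e_\rho,De_\rho[Y]\rangle=o(1),\\
D^2q_\rho[Y,Y]=2|De_\rho[Y]|^2+2\langle e_\rho,D^2e_\rho[Y,Y]\rangle\ge2\theta_0-o(1).
\end{gathered}
\end{equation}

\emph{Construction.} Choose $\chi\in C_c^\infty(W;[0,1])$ equal to $1$ near the compact set $L\cap\operatorname{supp}D\psi$, and $\Lambda>0$ with $2\Lambda\theta_0\ge|D^2\psi(X)[Y,Y]|$ for $X\in L$, $|Y|=1$. As $\operatorname{supp}\chi$ is a compact subset of $\{d\in I\}$, for small $\rho$ the function $\chi q_\rho$, extended by $0$, is smooth on $\mathbb{R}^{4\times2}$. Let $\Theta_\rho=\psi+\Lambda\chi q_\rho$. We claim that $D^2\Theta_\rho(X)[Y,Y]\ge-o(1)$ for $X\in L$. If $X\in\operatorname{supp}D\psi$, then $X\in W$ and $\chi=1$ near $X$, and the claim follows from \eqref{eq:q} and the choice of $\Lambda$. If $X\notin\operatorname{supp}D\psi$, then $D^2\psi(X)=0$; for $X\notin W$ the function $\chi$ vanishes near $X$, and for $X\in W$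
\[
D^2(\chi q_\rho)[Y,Y]=\chi\,D^2q_\rho[Y,Y]+2D\chi[Y]\,Dq_\rho[Y]+q_\rho\,D^2\chi[Y,Y]\ge-o(1)
\]
by \eqref{eq:q}. Given $\delta'>0$, for small $\rho$ the $C^2$ function $\Theta_\rho+\delta'|X|^2$ thus has positive second derivatives in all rank-one directions on $L$ and, by compactness, on an open neighborhood of $L$. On this neighborhood $g+\Theta_\rho+\delta'|X|^2$ is rank-one convex, and Lemma~\ref{lem:local} extends it from $L$ to a function $\hat f$. On $L$ we have $\hat f-(g+\psi)=\Lambda\chi q_\rho+\delta'|X|^2$, which is nonnegative and at most $\delta$ if first $\delta'$ and then $\rho$ are chosen small.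

(i) On $L$ we have $g+\psi\le\hat f+\delta\le\max_S\hat f+\delta\le\max_S(g+\psi)+2\delta$; let $\delta\to0$.

(ii) Let $g$ be rank-one convex. By (i) for $k\psi$, $k\in\mathbb{N}$, there is $X_k\in S$ with $g(X)\le g(X_k)+k\psi(X_k)$. Then $0\le-\psi(X_k)\le(\max_Sg-g(X))/k$ and $g(X)\le g(X_k)$. A limit point $X_\infty\in S$ of $(X_k)$ satisfies $\psi(X_\infty)=0$ and $g(X)\le g(X_\infty)\le\max_{S\cap\{\psi=0\}}g$. Since $g$ is arbitrary, (ii) follows.
\end{proof}

\begin{remark}
Transversality comes from the term $\frac12|F|^2$. For $\phi(F)=(\det F)^2$ and $\langle\operatorname{cof}F,a\otimes b\rangle=0$, the determinant is constant along $F+t\,a\otimes b$ and $D\phi=2d\operatorname{cof}F+t\,(2dJa)\otimes Jb$. So $K_\phi$ contains rank-one lines, and the analogue of Theorem~\ref{thm:main}(b) fails.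
\end{remark}

\section{Hull points with small determinant}\label{sec:small}

Near $d=0$ the minors alone decide. As a warm-up, let $\phi\in C^1(\mathbb{R}^{2\times2})$ be strictly convex, $S\subset K_\phi$ compact and $X_0\in S^{rc}$. The measure of Lemma~\ref{lem:measure} satisfies $\mathbb{E}\langle F,P\rangle=\langle F_0,P_0\rangle$ (take the trace of the last identity), hence $\mathbb{E}\langle F-F_0,D\phi(F)-D\phi(F_0)\rangle=0$. The integrand is positive for $F\ne F_0$, so $F=F_0$ on the support and $P_0=D\phi(F_0)$. In our case $D\phi$ is not monotone, but the full matrix identity $\mathbb{E}[FP^T]=F_0P_0^T$ contains more than its trace.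

Let $S\subset K$ be nonempty and compact, and put
\[
\ell=\max_{[d_-,d_+]}h'',\qquad S_c=S\cap\{d\ge c\}.
\]

\begin{proposition}\label{prop:small}
If $X_0=(F_0,P_0)\in S^{rc}$, $d_0=\det F_0$ and $\sqrt2\,\ell\,|d_0|<1$, then $X_0\in K$.
\end{proposition}

\begin{proof}
Take the measure of Lemma~\ref{lem:measure} and put $Z=F-F_0$, $k=h'(d)-h'(d_0)$, $Q=\mathbb{E}[k\operatorname{cof}Z]$. Then $\mathbb{E}[Z]=\mathbb{E}[\operatorname{cof}Z]=0$ and $\mathbb{E}[d]=d_0$. We compute $F_0P_0^T$ in two ways. By \eqref{eq:FPonK},
\[
F_0P_0^T=\mathbb{E}[FP^T]=F_0F_0^T+\mathbb{E}[ZZ^T]+\big(h'(d_0)d_0+\mathbb{E}[k]\,d_0+\mathbb{E}[k(d-d_0)]\big)\mathrm{Id}.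
\]
On the other hand $P_0=\mathbb{E}[P]=F_0+(h'(d_0)+\mathbb{E}[k])\operatorname{cof}F_0+Q$, so by \eqref{eq:cof}
\[
F_0P_0^T=F_0F_0^T+\big(h'(d_0)+\mathbb{E}[k]\big)d_0\,\mathrm{Id}+F_0Q^T .
\]
Comparing, we obtain
\begin{equation}\label{eq:moment}
F_0Q^T=\mathbb{E}[ZZ^T]+\mathbb{E}[k(d-d_0)]\,\mathrm{Id}.
\end{equation}
Both $d$ and $d_0$ lie in $[d_-,d_+]$, where $0\le h''\le\ell$. Hence $k(d-d_0)\ge0$ and $|k|\le\ell|d-d_0|$, so $k^2\le\ell\,k(d-d_0)$. Let $\alpha,z\ge0$ be given by $\alpha^2=\mathbb{E}[k(d-d_0)]$ and $z^2=\mathbb{E}|Z|^2$. The Cauchy--Schwarz inequality gives $|Q|\le\ell^{1/2}\alpha z$.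

The trace of \eqref{eq:moment} yields $z^2\le|F_0|\,|Q|\le|F_0|\,\ell^{1/2}\alpha z$. This is not enough when $|F_0|$ is large, so we also test \eqref{eq:moment} in the direction in which $F_0$ is small. For a unit vector $n$ with $|F_0^Tn|=\sigma_{\min}(F_0)$ we get $\alpha^2\le F_0^Tn\cdot Q^Tn\le\sigma_{\min}(F_0)\,\ell^{1/2}\alpha z$, that is, $\alpha\le\sigma_{\min}(F_0)\,\ell^{1/2}z$. Combining the two bounds with \eqref{eq:sing},
\[
z^2\le|F_0|\,\sigma_{\min}(F_0)\,\ell\,z^2\le\sqrt2\,|d_0|\,\ell\,z^2 .
\]
Hence $z=0$. Then $F=F_0$ on the support of the measure, and $P_0=\mathbb{E}[P]=F_0+h'(d_0)\operatorname{cof}F_0$.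
\end{proof}

The slab $\{|d|<\kappa\}$, in which the hull lies in $K$, separates positive from negative determinants. Since Lemma~\ref{lem:trim} restricts only the support of $D\psi$, not that of $\psi$, a cutoff whose transition takes place inside the slab discards everything below it, including the part of $S$ with $d<0$, about which we know nothing yet.

\begin{corollary}\label{cor:start}
Let $\kappa=\frac1{2(\ell+1)}$ and $X_0\in S^{rc}\setminus K$. Then $|d_0|\ge\kappa$. If $d_0>0$, then $X_0\in S_{c_0}^{rc}$, where $c_0=\max(\kappa/3,d_-)$ is positive and lies in $[d_-,d_+]$.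
\end{corollary}

\begin{proof}
If $|d_0|<\kappa$, then $\sqrt2\,\ell\,|d_0|<1$ and $X_0\in K$ by Proposition~\ref{prop:small}. So $W=\{|d|<\kappa\}$ satisfies $S^{rc}\cap W\subset K$, which is the first claim. Let $d_0>0$. Take $\gamma\in C^\infty(\mathbb{R};[-1,0])$ with $\gamma=-1$ on $(-\infty,\kappa/3]$ and $\gamma=0$ on $[2\kappa/3,\infty)$, and put $\psi=\gamma(\det F)$. Then $\operatorname{supp}D\psi\subset\{\kappa/3\le d\le2\kappa/3\}\subset W$ and $\psi(X_0)=0$. Lemma~\ref{lem:trim}(ii) gives $X_0\in(S\cap\{\psi=0\})^{rc}\subset S_{\kappa/3}^{rc}=S_{c_0}^{rc}$. Finally $d_+\ge d_0\ge\kappa>\kappa/3$ by \eqref{eq:basic}.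
\end{proof}

\section{The matrices $B_c$ and the functions $f_c$}\label{sec:Bc}

In this section $d>0$, and $c\in I$ is a positive level. Dividing $p$ by $y$ and $q$ by $x$ means multiplying $P$ by the inverse of $\operatorname{cof}F$. So we put
\[
A=P(\operatorname{cof}F)^{-1}=\frac1dPF^T=A^{\mathrm{sym}}+\frac Md\,J,\qquad M=\tfrac12\langle PF^T,J\rangle ,
\]
where $A^{\mathrm{sym}}$ is the symmetric part. The function $M$ is affine along rank-one lines, and $M=0$ exactly when $FP^T$ is symmetric; by \eqref{eq:basic} this holds on the hull of every compact subset of $K$. Define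
\begin{gather*}
P_c=P-h'(c)\operatorname{cof}F,\qquad A_c=A-h'(c)\,\mathrm{Id}=P_c(\operatorname{cof}F)^{-1},\\
B_c=A^{\mathrm{sym}}-\frac c{d^2}\,C-h'(c)\,\mathrm{Id},\qquad
f_c=d-2c+\frac cd\,\langle P_c,\operatorname{cof}F\rangle-\det P_c .
\end{gather*}
For diagonal matrices $B_c=\operatorname{diag}(\beta_1(c),\beta_2(c))$, and $f_c$ is the function of Section~\ref{sec:model}. On $K$ we have $A=\frac1dC+h'(d)\,\mathrm{Id}$ by \eqref{eq:FPonK}, hence
\begin{equation}\label{eq:BonK}
B_c=\frac{d-c}{d^2}\,C+\big(h'(d)-h'(c)\big)\mathrm{Id}\qquad\text{on }K\cap\{d>0\}.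
\end{equation}
Since $C$ is positive definite and $h'$ is nondecreasing, $B_c\ge0$ at points of $K$ with $d\ge c$, and $B_c$ is negative definite at points of $K$ with $0<d<c$. Conversely,
\begin{equation}\label{eq:char}
d\in I,\quad d>0,\quad M=0,\quad B_d=0\qquad\Longrightarrow\qquad X\in K ,
\end{equation}
because then $A=\frac1dC+h'(d)\,\mathrm{Id}$ and $C\operatorname{cof}F=FF^T\operatorname{cof}F=dF$, so that $P=A\operatorname{cof}F=F+h'(d)\operatorname{cof}F$.

\begin{lemma}[values of $f_c$]\label{lem:values}
On $\{d>0,\ M=0\}$ one has $f_c=\dfrac{(d-c)^2}d-d\det B_c$. On $K\cap\{d>0\}$ one has $f_c\le0$.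
\end{lemma}

\begin{proof}
From $P_c=A_c\operatorname{cof}F$ we get $\det P_c=d\det A_c$ and $\langle P_c,\operatorname{cof}F\rangle=\langle A_c,\operatorname{cof}F\operatorname{cof}F^T\rangle=\langle A_c,\operatorname{cof}C\rangle$. If $M=0$, then $B_c=A_c-\frac c{d^2}C$, and \eqref{eq:cof} with $\det C=d^2$ gives
\[
d\det B_c=d\det A_c-\frac cd\langle A_c,\operatorname{cof}C\rangle+\frac{c^2}d=\det P_c-\frac cd\langle P_c,\operatorname{cof}F\rangle+\frac{c^2}d .
\]
Subtracting this from $(d-c)^2/d=d-2c+c^2/d$ proves the first claim. On $K$, with $\eta=h'(d)-h'(c)$ and $\operatorname{tr}C=|F|^2$, formula \eqref{eq:BonK} gives $\det B_c=\frac{(d-c)^2}{d^2}+\frac{(d-c)\eta}{d^2}|F|^2+\eta^2$. So $f_c=-\frac{(d-c)\eta}d|F|^2-\eta^2d\le0$, since $(d-c)\eta\ge0$.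
\end{proof}

The new difficulty is that Lemma~\ref{lem:local} requires convexity on an open set, so rank-one lines that leave the set $\{M=0\}$ must be taken into account. On these lines $f_c$ acquires a concave term, a negative multiple of $M^2/d$. We compensate it by adding a multiple of $M^2/d$, which vanishes on the hull.

\begin{lemma}[convexity along rank-one lines]\label{lem:convex}
Let $t\mapsto(F_0+t\,a\otimes b,\ P_0+t\,g\otimes Jb)$, $|b|=1$, be a rank-one segment in $\{d>0\}$. Then the vector $n=(\operatorname{cof}F)\,b$ and the number $N_{11}=n\cdot A_cn$ are constant on the segment. If $N_{11}>0$ and $\Lambda\ge c/N_{11}$, then $f_c+\Lambda M^2/d$ is convex on the segment.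
\end{lemma}

\begin{proof}
Along the segment, $\operatorname{cof}F$ changes by $t\,Ja\otimes Jb$ and $P_c$ by $t\,(g-h'(c)Ja)\otimes Jb$. With the orthonormal basis $b_1=b$, $b_2=Jb$, the vectors $(\operatorname{cof}F)\,b_1$ and $P_cb_1$ are therefore constant, while $(\operatorname{cof}F)\,b_2$ and $P_cb_2$ are affine in $t$. Let $N=P_c^T\operatorname{cof}F$, with entries $N_{ij}=b_i\cdot Nb_j=P_cb_i\cdot(\operatorname{cof}F)\,b_j$. Then $N_{11}=A_cn\cdot n$ is constant, $N_{12}$ and $N_{21}$ are affine, and only $N_{22}$ is quadratic in $t$. We eliminate $N_{22}$ by means of the determinant. We have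
\[
\operatorname{tr}N=\langle P_c,\operatorname{cof}F\rangle,\qquad N_{11}N_{22}-N_{12}N_{21}=\det N=d\det P_c .
\]
Moreover $N=\operatorname{cof}F^TA_c^T\operatorname{cof}F$ and $A_c^T-A_c=-\frac{2M}dJ$, so \eqref{eq:cof} and $\det\operatorname{cof}F=d$ give $N-N^T=-2MJ$. As $b_1\cdot Jb_2=-1$, this means $N_{12}-N_{21}=2M$. With the affine function $\xi=\frac12(N_{12}+N_{21})$ we get $N_{12}N_{21}=\xi^2-M^2$, and for $N_{11}>0$
\[
\frac1d\langle P_c,\operatorname{cof}F\rangle=\frac{N_{11}+N_{22}}d=\frac{N_{11}^2+\xi^2-M^2}{N_{11}\,d}+\frac{\det P_c}{N_{11}} .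
\]
Therefore
\[
f_c+\Lambda\frac{M^2}d=\Big[d-2c+\Big(\frac c{N_{11}}-1\Big)\det P_c\Big]+\frac c{N_{11}}\cdot\frac{N_{11}^2+\xi^2}d+\Big(\Lambda-\frac c{N_{11}}\Big)\frac{M^2}d .
\]
The bracket is affine in $t$, since $P_c$ moves in a direction of rank at most one, and the other two terms are convex by \eqref{eq:quot}.
\end{proof}

\section{Raising the level; proof of Theorem~\ref{thm:main}(a) and (b)}\label{sec:step}

Let $S\subset K$ be nonempty and compact with $d_+>0$, and fix $c_0\in[d_-,d_+]$ with $c_0>0$. Put $R=\max_S|F|>0$; since $|F|$ is convex, $|F|\le R$ on $S^{rc}$. Let $\theta=c_0/(2R^2)$ and choose $\tau>0$ with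
\begin{equation}\label{eq:tau}
d_++\tau\in I,\qquad h'(c+\tau)-h'(c)\le\theta\quad\text{for all }c\in[c_0,d_+],
\end{equation}
which is possible because $h''$ is bounded on compact subintervals of $I$. For $h(s)=s^2/(2\varepsilon)$ one can take $\tau=\varepsilon\theta$.

\begin{proposition}\label{prop:step}
For every $c_1\in[c_0,d_+]$ one has $S_{c_1}^{rc}\setminus K\subset S_{c_1+\tau/2}^{rc}$.
\end{proposition}

\begin{proof}
The set $S_{c_1}$ is compact, and nonempty since $c_1\le d_+$. Let $L=S_{c_1}^{rc}$ and $c_2=c_1+\tau$. On $L$ we have $|F|\le R$, and $d\ge c_1\ge c_0$ and $M=0$ by \eqref{eq:basic}; in particular $A$ is symmetric on $L$.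

\emph{Step 1: $B_{c_1}\ge0$ on $L$.} For fixed $m\in\mathbb{R}^2$,
\[
-d\;m\cdot B_{c_1}m=c_1\frac{|F^Tm|^2}d+h'(c_1)\,|m|^2d-m\cdot FP^Tm\qquad\text{on }\{d>0\}.
\]
Along rank-one segments the first term is convex by \eqref{eq:quot} and the other two are affine. The function is nonpositive on $S_{c_1}$ by \eqref{eq:BonK}, hence on $L\subset\{d>0\}$ by Lemma~\ref{lem:local}.

\emph{Step 2: $A_c\ge\theta\,\mathrm{Id}$ on $L$ for $c\in[c_1,c_2]$.} By \eqref{eq:sing}, $\sigma_{\min}(F)\ge d/R$, so $C\ge(d^2/R^2)\,\mathrm{Id}$. Step 1 gives $A\ge(c_1/R^2+h'(c_1))\,\mathrm{Id}\ge(2\theta+h'(c_1))\,\mathrm{Id}$, and $h'(c)\le h'(c_2)\le h'(c_1)+\theta$ by convexity and \eqref{eq:tau}. This is the only place that limits the length of the step.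

\emph{Step 3: $f_c\le0$ on $L$ for $c\in[c_1,c_2]$.} Fix $c$. The set
\[
O=\{d>c_0/2,\ |F|<2R,\ m\cdot A_cm>\tfrac\theta2|m|^2\ \text{for all }m\ne0\}
\]
is open and contains $L$ by Step 2. On a rank-one segment in $O$, the vector $n$ of Lemma~\ref{lem:convex} satisfies $|n|\ge\sigma_{\min}(F)\ge d/|F|\ge c_0/(4R)$, so $N_{11}\ge N_*:=\frac\theta2\big(\frac{c_0}{4R}\big)^2$. With $\Lambda=(d_++\tau)/N_*\ge c/N_{11}$, the function $f_c+\Lambda M^2/d$ is rank-one convex on $O$. It equals $f_c$ on $L$, and Lemmas~\ref{lem:local} and~\ref{lem:values} give $f_c\le\max_{S_{c_1}}f_c\le0$ on $L$. By Lemma~\ref{lem:values} this means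
\begin{equation}\label{eq:detB}
\det B_c\ge\frac{(d-c)^2}{d^2}\ge0\qquad\text{on }L,\ \text{for all }c\in[c_1,c_2].
\end{equation}

\emph{Step 4: the open set $W=\{d>0,\ B_{c_2}\not\ge0\}$ satisfies $L\cap W\subset K$.} Let $X\in L\cap W$. The set $\{c\in[c_1,c_2]:B_c(X)\ge0\}$ is closed, contains $c_1$ by Step 1, and does not contain $c_2$. Let $c_*<c_2$ be its maximum. For $c\in(c_*,c_2]$ the symmetric $2\times2$ matrix $B_c$ has a negative eigenvalue and nonnegative determinant, so its other eigenvalue is nonpositive and $B_c\le0$. Letting $c\downarrow c_*$ we get $B_{c_*}\le0$, hence $B_{c_*}=0$. Then \eqref{eq:detB} forces $d=c_*$, and $X\in K$ by \eqref{eq:char}.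

\emph{Step 5: trimming.} The compact set $S_{c_1}\cap\{d\le c_1+\tau/2\}$ is contained in $W$, because there $0<d<c_2$ and $B_{c_2}$ is negative definite by \eqref{eq:BonK}. Choose $\zeta\in C_c^\infty(W;[0,1])$ with $\zeta=1$ on this set, and let $\psi=-\zeta$. If $X\in L\setminus K$, then $X\notin W$ by Step 4, so $\psi(X)=0$. Lemma~\ref{lem:trim}(ii), applied to $S_{c_1}$, gives $X\in(S_{c_1}\cap\{\zeta=0\})^{rc}\subset S_{c_1+\tau/2}^{rc}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
We have $K\subset K^{rc}$. Suppose that $S\subset K$ is compact and $X_0\in S^{rc}\setminus K$. By Corollary~\ref{cor:start}, $d_0=\det F_0\ne0$.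

We may assume $d_0>0$. Indeed, let $\Sigma=\operatorname{diag}(1,-1)$. The map $(F,P)\mapsto(\Sigma F,\Sigma P)$ is left multiplication by $\operatorname{diag}(1,-1,1,-1)$, so it commutes with hulls by \eqref{eq:invariance}, and it changes the sign of $d$. Let $\tilde h(s)=h(-s)$ on $-I$, again convex and $C^2$. For $F'=\Sigma F$ we have $\operatorname{cof}F'=\operatorname{cof}\Sigma\operatorname{cof}F=-\Sigma\operatorname{cof}F$ and $\tilde h'(\det F')=-h'(d)$, hence $F'+\tilde h'(\det F')\operatorname{cof}F'=\Sigma(F+h'(d)\operatorname{cof}F)$. So the map takes $K_h$ onto $K_{\tilde h}$.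

By Corollary~\ref{cor:start}, $X_0\in S_{c_0}^{rc}$ with $c_0>0$, $c_0\in[d_-,d_+]$. Choose $\tau$ as in \eqref{eq:tau}; it does not depend on $c_1$. If $X_0\in S_{c_0+j\tau/2}^{rc}$ for some integer $j\ge0$, then $S_{c_0+j\tau/2}\neq\emptyset$, so $c_0+j\tau/2\le d_+$, and Proposition~\ref{prop:step} gives $X_0\in S_{c_0+(j+1)\tau/2}^{rc}$ because $X_0\notin K$. By induction $c_0+j\tau/2\le d_+$ for all $j$, which is absurd. Hence $S^{rc}\subset K$.
\end{proof}

Once the whole hull is known to lie in $K$, Lemma~\ref{lem:trim} applies to every $C^2$ function, and in particular to a strictly concave one.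

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $S=\operatorname{supp}\nu$ and $X_0=\bar\nu$. For rank-one convex $f$ we have $f(X_0)\le\int f\,d\nu\le\max_Sf$, so $X_0\in S^{rc}$. By (a), $S^{rc}\subset K$. Apply Lemma~\ref{lem:trim} with $W=\{d\in I\}$, $g=0$ and $\psi(X)=-|X-X_0|^2$. For each $\delta>0$ there is a rank-one convex $\hat f$ with $|\hat f-\psi|\le\delta$ on $S^{rc}$, and so
\[
-\delta\le\hat f(X_0)\le\int\hat f\,d\nu\le-\int|X-X_0|^2\,d\nu+\delta .
\]
Letting $\delta\to0$ we obtain $\nu=\delta_{X_0}$.
\end{proof}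

\section{Nonconvex $h$}\label{sec:nonconvex}

In Section~\ref{sec:model} convexity made $c\mapsto c/y^2+h'(c)$ injective for every $y$. If $h'$ decreases somewhere, a suitable $y$ makes this function take the same value twice, and two points of $K_h$ share the pair $(y,p)$. They are then rank-one connected.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $h''(s_0)<0$. The set $\{s\in I:h''(s)=h''(s_0)\}$ is nonempty, closed in $I$ and not all of $I$, so it has a boundary point $s_1\in I$. Then $h''(s_1)=h''(s_0)<0$, and $h''$ is not constant on any neighborhood of $s_1$. Choose $\alpha<s_1<\beta$ in $I$ with $h''<0$ on $[\alpha,\beta]$. Then $h'$ is not affine on $[\alpha,\beta]$ and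
\[
\lambda:=-\frac{h'(\beta)-h'(\alpha)}{\beta-\alpha}>0 .
\]
For $s\in[\alpha,\beta]$ let $F_s=\operatorname{diag}(s\lambda^{1/2},\lambda^{-1/2})$. Then $\det F_s=s$, $\operatorname{cof}F_s=\operatorname{diag}(\lambda^{-1/2},s\lambda^{1/2})$ and
\begin{equation}\label{eq:DphiFs}
D\phi(F_s)=\operatorname{diag}\big(s\lambda^{1/2}+h'(s)\lambda^{-1/2},\ \lambda^{-1/2}+s\,h'(s)\lambda^{1/2}\big).
\end{equation}
By the choice of $\lambda$, the $(1,1)$ entries at $s=\alpha$ and $s=\beta$ coincide. For $X_s=(F_s,D\phi(F_s))\in K_h$ we thus have $X_\beta-X_\alpha=(a\otimes e_1,\,g\otimes Je_1)$ with $a=(\beta-\alpha)\lambda^{1/2}e_1\neq0$ and $g$ parallel to $e_2=Je_1$. This matrix has rank one, so the segment $[X_\alpha,X_\beta]$ lies in $\{X_\alpha,X_\beta\}^{rc}\subset K_h^{rc}$. Its $F$-components are the matrices $F_s$, $s\in[\alpha,\beta]$, and the $(1,1)$ entry of its $P$-component is constant. If the segment lay in $K_h$, which is a graph over $F$, then $s\lambda^{1/2}+h'(s)\lambda^{-1/2}$ would be constant on $[\alpha,\beta]$ and $h'$ would be affine there.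 Hence $K_h^{rc}\ne K_h$.
\end{proof}

\begin{remark}\label{rem:constant}
The assumption that $h''$ is not constant served only to make $h'$ nonaffine on $[\alpha,\beta]$. If $h''\equiv-\lambda<0$, the $(1,1)$ entry in \eqref{eq:DphiFs} is constant in $s$ and gives no information. The $(2,2)$ entry then has second derivative $-2\lambda^{3/2}$ in $s$, while on the rank-one segment $[X_\alpha,X_\beta]$ it is affine in $s$; so this segment leaves $K_h$ as well.
\end{remark}

\begin{thebibliography}{1}

\bibitem{MPI}
Max-Planck-Institut f\"ur Mathematik in den Naturwissenschaften Leipzig,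
\texttt{https://files-www.mis.mpg.de/\allowbreak mpi-typo3/\allowbreak preprints/\allowbreak 2002/\allowbreak preprint2002\_49.pdf}

\end{thebibliography}
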